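# Sets of reals definable from a set of ordinals, and $\infty$-Borel codes definable from the same set

## 1. Theorem A: every $OD(S)$ set of reals has an $OD(S)$ code

**Theorem A.** Assume $\mathrm{ZF}+\mathrm{AD}^++V=L(\mathcal P(\mathbb R))$. There is one formula $\varphi^*$ such that for every set of ordinals $S$ and every $OD(S)$ set $A\subseteq\mathcal P(\omega)$ there is an $OD(S)$ set $T$, a bounded subset of $\Theta$, such that $(T,\varphi^*)$ is an $\infty$-Borel code for $A$.

Let us unpack the words. We identify $\mathcal P(\omega)$ with the set $\mathbb R$ of reals; when convenient, $\mathbb R$ is Baire space $\mathcal N=\omega^\omega$. An *$\infty$-Borel code* for $A\subseteq\mathcal P(\omega)$ is a pair $(T,\varphi)$, with $T$ a set of ordinals and $\varphi$ a formula of set theory, such that for all $x\subseteq\omega$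
$$x\in A\iff L[T,x]\models\varphi(T,x).$$
So a code lets the small model $L[T,x]$ decide whether $x\in A$. For a set of ordinals $S$, a set is $OD(S)$ if it is definable in $V$ from $S$ and finitely many ordinals. An $OD(S)$ code is a code whose $T$ is an $OD(S)$ set. Finally, $\Theta$ is the supremum of the ordinals that are surjective images of $\mathbb R$.

Here $\mathrm{AD}^+$ is Woodin's strengthening of the Axiom of Determinacy $\mathrm{AD}$. From $\mathrm{AD}^+$ we shall use only $\mathrm{AD}$, $\mathrm{DC}_{\mathbb R}$, and the statement that every set of reals is $\infty$-Borel, that is, has some $\infty$-Borel code. Thus the existence of a code is given. The problem, which comes from "$\infty$-Borel Codes In Natural Models Of $\mathrm{AD}^+$" (https://williamchan-math.github.io/papers/infinity_borel_codes_natural_models.pdf), asks whether $\mathrm{AD}^++V=L(\mathcal P(\mathbb R))$ implies that an $OD(S)$ set has a code that is *itself* $OD(S)$, for an arbitrary set of ordinals $S$. Theorem A answers yes.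

Write
$$\mathbb P=\bigcup_{\kappa<\Theta}\mathcal P(\kappa)$$
for the set of bounded subsets of $\Theta$. (Warning: $\mathbb P$ is not a forcing notion. Forcing notions will be called $P$ and $Q$.) The same proof gives the following supplement, which is not needed for the answer.

**Theorem B.**
1. The conclusion of Theorem A follows from $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathbb P)$. Under $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal P(\mathbb R))$, "every set of reals is $\infty$-Borel" is equivalent to $V=L(\mathbb P)$.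
2. Under $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathbb P)$, $HOD_{S,x}=HOD_S[x]$ for every set of ordinals $S$ and every real $x$, where $HOD_S[x]=\bigcup\{L[T,x]:T\in HOD_S\text{ a set of ordinals}\}$.
3. "Set of ordinals" cannot be weakened to "countable set of reals". Under $\mathrm{ZF}+\mathrm{AD}$, for a cone of Turing degrees $d$ the set $d\subseteq\mathcal P(\omega)$, which is trivially $OD(d)$, has no $OD(d)$ $\infty$-Borel code.

Part 3 tells us something about any proof of Theorem A: it must use that $S$ is a set of ordinals. Keep an eye out for the one line where this happens.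

## 2. Ordinal definability, determinacy facts, and coding

For sets $p_1,\dots,p_n$, $OD(\vec p)$ is the class of sets definable from the $p_i$ and ordinals, and $HOD_{\vec p}$ is the class of sets $w$ such that $w$ and all members of its transitive closure are in $OD(\vec p)$. Three textbook facts: $HOD_{\vec p}$ is a model of $\mathrm{ZFC}$ containing all ordinals; a set of ordinals that is $OD(\vec p)$ is in $HOD_{\vec p}$; and $OD(\vec p)$ has a wellordering definable from $\vec p$, uniformly in $\vec p$. "Canonical" always refers to this wellordering. If $q\in OD(\vec p)$ then $OD(q)\subseteq OD(\vec p)$, hence $HOD_q\subseteq HOD_{\vec p}$. Note that $p$ need not be a member of $HOD_p$ when $p$ is not a set of ordinals.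

We use the following standard facts, valid in $\mathrm{ZF}+\mathrm{AD}$, with $\mathrm{DC}_{\mathbb R}$ added for (e).

* (a) $AC_\omega(\mathbb R)$ holds, and every wellorderable set of reals is countable. Hence $\omega_1$ is regular, and inaccessible in $L[y]$ for every real $y$.
* (b) (Martin) The cone measure on the set $\mathcal D$ of Turing degrees is a countably complete ultrafilter. We write $\forall^*d$ for "for a cone of $d$".
* (c) (Moschovakis coding lemma) If $\kappa<\Theta$, then $\mathbb R$ surjects onto $\mathcal P(\kappa)$.
* (d) (Wadge) For $W,W'\subseteq\mathcal N$: $W\le_LW'$ or $W'\le_L\mathcal N\setminus W$. Here $W\le_LW'$ means $W=f^{-1}[W']$ for a Lipschitz $f:\mathcal N\to\mathcal N$, that is, one for which $f(y)(n)$ depends only on $y\restriction(n+1)$.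
* (e) (Martin–Monk) Every nonempty family of subsets of $\mathcal N$ has a $\le_L$-minimal member.

In (e), the classical theorem says that there is no infinite strictly $\le_L$-descending sequence. To get minimal members, suppose a nonempty family had none and fix a member $W$. All sets $\le_LW$ are preimages of $W$ under Lipschitz functions, which are coded by reals. For every real coding a preimage in the family there is a real coding a strictly smaller preimage in the family, so $\mathrm{DC}_{\mathbb R}$ yields a strictly descending sequence, a contradiction.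

A consequence of (a) used constantly: if $Z$ is countable, then every wellorderable subset of $\mathcal P(Z)$ is countable. For example, if $P\in HOD_{\vec p}$ lives on a countable ordinal, then $\mathcal P(P)\cap HOD_{\vec p}$ is countable in $V$.

**Coding.** Put $\langle j,\alpha\rangle=\omega\cdot\alpha+j$ for $j<\omega$; this is a bijection $\omega\times\mathrm{Ord}\to\mathrm{Ord}$, and $\langle j,\alpha\rangle\ge\alpha$. Let
$$(X)_j=\{\alpha:\langle j,\alpha\rangle\in X\},\qquad X\oplus Y=\{\langle0,\alpha\rangle:\alpha\in X\}\cup\{\langle1,\alpha\rangle:\alpha\in Y\}.$$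
Example: for $X=\{0,1,\omega\}$ we have $0=\langle0,0\rangle$, $1=\langle1,0\rangle$, $\omega=\langle0,1\rangle$, so $(X)_0=\{0,1\}$, $(X)_1=\{0\}$, and $X=\{0,1\}\oplus\{0\}$. If $\alpha<\kappa$ then $\langle j,\alpha\rangle<\omega\cdot\kappa$, and if $\kappa<\Theta$ then $\omega\cdot\kappa<\Theta$. So $\mathbb P$ is closed under these operations. Also $\mathbb P$ is transitive: a member of a member of $\mathbb P$ is an ordinal $\alpha<\Theta$, and $\alpha\in\mathcal P(\alpha)\subseteq\mathbb P$. And $\mathcal P(\omega)\subseteq\mathbb P$.

## 3. Codes by hand, and pushing codes below $\Theta$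

Three small cases. If $A=\{x_0\}$ is $OD(S)$, then $x_0$ is $OD(S)$, and $(x_0,\text{“}x=T\text{”})$ is an $OD(S)$ code. If $A$ is open and $OD(S)$, let $U$ be the set of $s\in2^{<\omega}$ such that every real extending $s$ is in $A$. This is $OD(S)$, a set of integers after numbering $2^{<\omega}$, and "$x$ extends some $s\in U$" gives a code. If $A=\mathcal P(\omega)\cap HOD_S$, then a set of ordinals $T\in HOD_S$ listing the reals of $HOD_S$ works, with the formula "$x$ is listed by $T$".

At the next level a choice appears. Suppose $A$ is $F_\sigma$ and $OD(S)$. A sequence of closed sets $F_n$ with union $A$ would give a code, but the definition of $A$ only yields the *set* of all such sequences; it does not single one out. In the third case above a wellordering came for free. For a Turing degree $d$, a countable set of reals, and the parameter $d$ itself, Theorem B(3) says that no choice of code is possible. So even for countable sets the matter is not trivial.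

We next show that a code can be made small and that one formula suffices. Let $\varphi_{\rm loc}(T,x)$ be the formula: "$(T)_1$ has exactly one element $\theta$, $(T)_2$ has exactly one element $n<\omega$, $(T)_0,x\in L_\theta[(T)_0,x]$, and $L_\theta[(T)_0,x]$ satisfies the $n$th formula at $((T)_0,x)$."

**Lemma 1 ($\mathrm{ZF}$).** If $(T,\varphi)$ is an $\infty$-Borel code of $A$, there is $T'\in\mathbb P\cap OD(T)$ such that $(T',\varphi_{\rm loc})$ is an $\infty$-Borel code of $A$.

*Proof.* The plan is to reflect, and then to take a hull that is a surjective image of $\mathbb R$. Work with $L(T,\mathbb R)$. By the reflection theorem let $\theta$ be least such that $T\in L_\theta(T,\mathbb R)$, $L_\theta(T,\mathbb R)$ satisfies a large finite fragment of $\mathrm{ZF}+V=L(T,\mathbb R)$, and for all reals $x$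
$$x\in A\iff L_\theta(T,\mathbb R)\models\text{“}L[T,x]\models\varphi(T,x)\text{”},\quad\text{i.e. } L_\theta[T,x]\models\varphi(T,x).$$
Every element of $L(T,\mathbb R)$ is definable there from $T$, ordinals and a real, so we may let the fragment include the statement that a fixed formula defines from $T$ a surjection $h$ of $\mathrm{Ord}\times\mathbb R$ onto the universe.

Let $X$ be the set of elements definable over $L_\theta(T,\mathbb R)$ from $T$ and reals. Then $X\prec L_\theta(T,\mathbb R)$: if $\psi(u,\vec v)$ holds for some $u=h(\xi,w)$, where $\vec v\in X$, then taking $\xi$ least for this $w$ gives a witness definable from $T$, $w$ and the reals defining $\vec v$, so a witness in $X$. Clearly $\mathbb R\subseteq X$, $\mathbb R\in X$, and $X$ is a surjective image of $\mathbb R$. The transitive collapse of $X$ moves no real, so it sends $\mathbb R$ to $\mathbb R$ and is of the form $L_{\bar\theta}(\bar T,\mathbb R)$ with $\bar T\subseteq\bar\theta$ the image of $T$. As $\bar\theta+1$ is a surjective image of $\mathbb R$, $\bar\theta<\Theta$. By elementarity, for all reals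 $x$: $x\in A\iff L_{\bar\theta}[\bar T,x]\models\varphi(\bar T,x)$.

Let $T'$ be the set with $(T')_0=\bar T$, $(T')_1=\{\bar\theta\}$, $(T')_2=\{n\}$, where $\varphi$ is the $n$th formula, and all other coordinates empty. Then $T'\in\mathbb P$, $(T',\varphi_{\rm loc})$ codes $A$, and everything was defined from $T$. $\square$

So in "has an $OD(S)$ code" we may always take the formula to be $\varphi_{\rm loc}$; in particular there is no difficulty in quantifying over codes, and we may speak of a canonically least $T$.

**Consequence.** Assume $\mathrm{AD}^++V=L(\mathcal P(\mathbb R))$. By Lemma 1 every set of reals is defined in $L(\mathbb P)$ from some $T'\in\mathbb P$, so it belongs to $L(\mathbb P)$. Then $\mathcal P(\mathbb R)=\mathcal P(\mathbb R)^{L(\mathbb P)}\in L(\mathbb P)$, and therefore $V=L(\mathbb P)$.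

From Section 5 on we assume only $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathbb P)$, and $V=L(\mathbb P)$ will be used only in Proposition 11.

## 4. Vopěnka filters, a natural attempt, and a degree without a definable code

From now on a *poset* is a nonempty partial order whose underlying set is a countable ordinal; products of two such are also allowed. A filter is nonempty, upward closed, and any two of its elements have a common extension in it. For any countable family of dense subsets of a poset $P$ and any $p\in P$, there is a filter containing $p$ and meeting all members of the family. If $M=HOD_{\vec p}$ and $P\in M$ is a poset, then $\mathcal P(P)\cap M$ is countable by (a), so $M$-generic filters $G\ni p$ exist in $V$ for every $p\in P$.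

**Lemma 2 (Vopěnka).** Let $t$ be a set of ordinals, $\sigma$ a set, and $Z\in OD(t,\sigma)$ a nonempty countable set of subsets of some ordinal. Let $\mathcal Q$ be the set of nonempty $OD(t,\sigma)$ subsets of $Z$, ordered by inclusion. It is countable and canonically wellordered; let $\pi:\mathcal Q\cong Q$ be the induced $OD(t,\sigma)$ isomorphism with a poset $Q\in HOD_{t,\sigma}$ on a countable ordinal. For $z\in Z$, $g_z=\{\pi(b):z\in b\in\mathcal Q\}$ is a filter on $Q$ that is generic over $HOD_{t,\sigma}$.

*Proof.* $\mathcal Q$ is a wellorderable subset of $\mathcal P(Z)$, hence countable by (a). The set $g_z$ contains $\pi(Z)$, is upward closed, and if $z\in b,b'$ then $b\cap b'\in\mathcal Q$ contains $z$. So it is a filter. Let $D\in HOD_{t,\sigma}$ be dense in $Q$ and suppose $g_z\cap D=\emptyset$. Then $b=Z\setminus\bigcup\pi^{-1}[D]$ contains $z$ and is $OD(t,\sigma)$, so $b\in\mathcal Q$. By density some $\pi(c)\in D$ has $c\subseteq b$. But $\emptyset\ne c\subseteq\bigcup\pi^{-1}[D]$, which is disjoint from $b$: absurd. $\square$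

Example: let $Z=\{x,y\}$ consist of two distinct reals, say $n\in x\setminus y$. Then $\{z\in Z:n\in z\}=\{x\}$ is $OD(t,\sigma)$, so $\mathcal Q=\{\{x\},\{y\},Z\}$, and $g_x=\{\pi(\{x\}),\pi(Z)\}$.

**A natural attempt at Theorem A.** Take *all* nonempty $OD(S)$ subsets of $\mathcal P(\omega)$ in place of $\mathcal Q$, an order isomorphic by some $OD(S)$ map $\pi$ to a partial order $Q\in HOD_S$ on an ordinal (now not countable). As in Lemma 2, for each real $x$ the filter $g_x=\{\pi(b):x\in b\}$ is $HOD_S$-generic, it computes $x$ via $n\in x\iff\pi(\{y:n\in y\})\in g_x$, and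
$$x\in A\iff\pi(A)\in g_x.\tag{1}$$
Let $T\in HOD_S$ code $Q$, the map $n\mapsto\pi(\{y:n\in y\})$, and $\pi(A)$. We would like $L[T,x]$ to evaluate (1). But it is not given $g_x$; it is given $x$. It can ask whether, after a collapse, *some* sufficiently generic filter $g$ computes $x$ and contains $\pi(A)$. If $x\in A$ then $g_x$ is such a filter. If such a $g$ exists, however, nothing we know ties $\pi(A)\in g$ to $x\in A$ unless $g=g_x$. To recover $g_x$ from $x$ one must decide $x\in\pi^{-1}(q)$ for the various $q$, which is a uniform version of the theorem itself. So this is where the attempt stops. What is missing is a principle of the following kind: for *every* generic filter $g$, and not only for those of the form $g_x$, whether the real computed by $g$ lies in $A$ is decided by a condition in $g$. Sections 6–9 establish it for posets that are countable in $V$, and Sections 10–11 glue the countable pieces together.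

The principle genuinely fails to come for free: for a parameter that is not a set of ordinals the theorem is false. Lemma 2 suffices to see this.

*Proof of Theorem B(3).* Assume $\mathrm{ZF}+\mathrm{AD}$ (Lemma 2 used only (a)), and suppose the conclusion fails. By Martin's theorem there is a cone of $d$ such that $d$ has an $OD(d)$ code; let $T_d$ be canonically least such that $(T_d,\varphi_{\rm loc})$ codes $d$. Let $H_d=HOD_d$, so $T_d\in H_d$. Apply Lemma 2 with $t=\emptyset$, $\sigma=Z=d$, to get $Q_d\in H_d$, $\pi$ and $g_x$ ($x\in d$). Let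
$$\dot x=\{(n,\pi(\{x\in d:n\in x\})):n<\omega\}\in H_d.$$
The sets $\{x\in d:n\in x\}$ are nonempty, since changing one digit does not change the degree. For a filter $g$ put $\dot x^g=\{n:\exists q\in g\ (n,q)\in\dot x\}$. Then $\dot x^{g_x}=x$.

*Every $H_d$-generic $g\in V$ has $\dot x^g\in d$.* If some $q$ forced over $H_d$ that $L[T_d,\dot x]\models\neg\varphi_{\rm loc}(T_d,\dot x)$, choose $x\in\pi^{-1}(q)$. Then $q\in g_x$, so $L[T_d,x]\models\neg\varphi_{\rm loc}(T_d,x)$ although $x\in d$, a contradiction. So no condition forces this, and for generic $g$ some condition in $g$ forces the opposite. Hence $L[T_d,\dot x^g]\models\varphi_{\rm loc}(T_d,\dot x^g)$, that is, $\dot x^g\in d$.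

*$d\cap HOD_d\neq\emptyset$.* By (a), $\mathcal P(Q_d\times Q_d)\cap H_d$ is countable, so there are mutually generic $g_1,g_2$ in $V$. Then $\dot x^{g_1}\equiv_T\dot x^{g_2}$, so $y=\dot x^{g_1}$ equals $\tau^{g_2}$ for some $Q_d$-name $\tau\in H_d$. Some $(q_1,q_2)\in g_1\times g_2$ forces that $\dot x$ at the left generic equals $\tau$ at the right one. Then $q_1$ decides "$n\in\dot x$" for each $n$: otherwise there are $r,r'\le q_1$ forcing $n\in\dot x$ and $n\notin\dot x$; take $s\le q_2$ deciding $n\in\tau$; one of $(r,s),(r',s)$ forces the two reals to differ. So $y=\{n:q_1\Vdash n\in\dot x\}\in H_d$, and $y\in d$.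

Let $x_d$ be the canonically least element of $d\cap HOD_d$. For each $n$ the truth value of $n\in x_d$ is constant on a cone, so by countable completeness $x_d$ is a fixed real $x$ on a cone. Then $d=\deg_T(x)$ for a cone of $d$, a contradiction. $\blacksquare$

## 5. Definable fine ultrafilters, and adjoining a countable set without new subsets of $P$

We shall enlarge $HOD_t$ to $HOD_{t,\sigma}$, where $\sigma$ is a countable set containing prescribed subsets of some $\kappa<\Theta$, and we need that this adds no new subset of a given poset $P$. The tool is a measure on the $\sigma$'s that is definable.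

For $\kappa=\omega$ this is easy: let $\sigma_d=\{x\subseteq\omega:x\le_Td\}$ and call a set $\mathcal Y$ of countable sets of reals large if $\forall^*d\ \sigma_d\in\mathcal Y$. For larger $\kappa$ one would take a surjection $f:\mathbb R\to\mathcal P(\kappa)$ from (c) and use the sets $\{f(z):z\le_Td\}$. This gives a measure, but its definition mentions $f$, and we have no definable $f$ in hand. The remedy is to let $f$ be given by a $\le_L$-minimal set of reals, and to check that all minimal sets give the same measure.

**Lemma 3.** For $1\le\kappa<\Theta$ there is an ultrafilter $\mu_\kappa$, definable from $\kappa$, on the set of countable subsets of $\mathcal P(\kappa)$, which is countably complete and fine, i.e. $\{\sigma:X\in\sigma\}\in\mu_\kappa$ for all $X\in\mathcal P(\kappa)$.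

*Proof.* **Step 1 (decoding subsets of $\kappa$ from sets of reals).** For $z:\omega^{<\omega}\setminus\{\emptyset\}\to\omega$ let $f_z:\mathcal N\to\mathcal N$, $f_z(y)(n)=z(y\restriction(n+1))$. These are exactly the Lipschitz functions, and $f_z\circ f_{z'}=f_{z''}$ for some $z''\le_Tz\oplus z'$, since $f_{z'}(y)\restriction(n+1)$ is computed by $z'$ from $y\restriction(n+1)$. Let $a*b=(a(0),b(0),a(1),b(1),\dots)$. For $Z\subseteq\mathcal N$ let $a\le_Zb\iff0^\frown(a*b)\in Z$ and $B_Z=\{a:1^\frown a\in Z\}$. If $\le_Z$ is a prewellordering of $\mathcal N$ with rank function $\rho$, let $\delta(Z)=\{\rho(a):a\in B_Z\}\cap\kappa$; otherwise $\delta(Z)=\emptyset$.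

**Step 2 (sets that decode everything exist).** Let $\mathcal W$ be the set of $W\subseteq\mathcal N$ with $W\le_L\mathcal N\setminus W$ and $\{\delta(Z):Z\le_LW\}=\mathcal P(\kappa)$. It is nonempty: take surjections $\rho:\mathcal N\to\kappa$ and $f:\mathcal N\to\mathcal P(\kappa)$, by (c), and put
$$W_0=\{z*(0^\frown(a*b)):\rho(a)\le\rho(b)\}\cup\{z*(1^\frown a):\rho(a)\in f(z)\}.$$
Let $W=\{y:y(0)\text{ even and }y^-\in W_0,\text{ or }y(0)\text{ odd and }y^-\notin W_0\}$, where $y^-$ is the shift $(y(1),y(2),\dots)$. Exchanging $2k$ and $2k+1$ in the digit $y(0)$ is a Lipschitz map that carries $W$ to its complement and back, so $W\le_L\mathcal N\setminus W$. The map $y\mapsto0^\frown y$ shows $W_0\le_LW$. For fixed $z$, the map $y\mapsto z*y$ is Lipschitz, so $Z_z=\{y:z*y\in W_0\}\le_LW_0\le_LW$. The relation $\le_{Z_z}$ is $\rho(a)\le\rho(b)$, whose rank function is $\rho$ because $\rho$ maps onto the ordinal $\kappa$. Hence $\delta(Z_z)=\{\rho(a):\rho(a)\in f(z)\}=f(z)$. So every element of $\mathcal P(\kappa)$ is decoded, and $W\in\mathcal W$.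

**Step 3 (minimal members of $\mathcal W$ are equivalent).** Let $W,W'\in\mathcal W$. By (d), $W\le_LW'$ or $W'\le_L\mathcal N\setminus W$. Since $W\le_L\mathcal N\setminus W$, taking complements gives $\mathcal N\setminus W\le_LW$, so in the second case $W'\le_LW$. Thus any two members of $\mathcal W$ are comparable. By (e) the set $\mathcal W^*$ of $\le_L$-minimal members of $\mathcal W$ is nonempty, and its members are mutually $\equiv_L$.

**Step 4 (the measure).** For $W\in\mathcal W^*$ put $\sigma^W_d=\{\delta(f_z^{-1}[W]):z\le_Td\}$, a countable subset of $\mathcal P(\kappa)$. If $W=f_a^{-1}[W']$ and $W'=f_b^{-1}[W]$, then for $d\ge_Ta\oplus b$ and $z\le_Td$ we have $f_z^{-1}[W]=(f_a\circ f_z)^{-1}[W']$ with $f_a\circ f_z=f_{z''}$, $z''\le_Td$. So $\sigma^W_d\subseteq\sigma^{W'}_d$, and symmetrically. Hence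
$$\mu_\kappa=\{\mathcal Y:\forall^*d\ \sigma^W_d\in\mathcal Y\}$$
does not depend on $W\in\mathcal W^*$, and so is definable from $\kappa$. It is a countably complete ultrafilter by (b). It is fine: $X\in\mathcal P(\kappa)$ is $\delta(f_z^{-1}[W])$ for some $z$, and lies in $\sigma^W_d$ for all $d\ge_Tz$. $\square$

**Lemma 4.** Let $t$ be a set of ordinals, $P\in HOD_t$ a poset, $1\le\kappa<\Theta$. For $\mu_\kappa$-almost every $\sigma$: $\mathcal P(P)\cap HOD_{t,\sigma}\subseteq HOD_t$.

*Proof.* The idea is that the $\xi$th subset of $P$ in $HOD_{t,\sigma}$ does not depend on $\sigma$, up to measure zero. Let $\langle D^\sigma_\xi:\xi<\eta_\sigma\rangle$ be the canonical injective enumeration of $\mathcal P(P)\cap HOD_{t,\sigma}$; by (a), $\eta_\sigma<\omega_1$. Let $\eta^*=\{\xi<\omega_1:\forall^{\mu_\kappa}\sigma\ \xi<\eta_\sigma\}$, an initial segment of $\omega_1$. For $\xi\in\eta^*$ let $D_\xi=\{p\in P:\forall^{\mu_\kappa}\sigma\ p\in D^\sigma_\xi\}$. As $\mu_\kappa$ is definable from $\kappa$, this is an $OD(t)$ set of ordinals, so $D_\xi\in HOD_t$. As $P$ is countable,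 countable completeness gives $\forall^{\mu_\kappa}\sigma\ D^\sigma_\xi=D_\xi$.

For $\xi\neq\xi'$ in $\eta^*$, almost every $\sigma$ has $D_\xi=D^\sigma_\xi\ne D^\sigma_{\xi'}=D_{\xi'}$. So $\xi\mapsto D_\xi$ injects $\eta^*$ into $\mathcal P(P)$, and $\eta^*<\omega_1$ by (a). Since $\eta^*\notin\eta^*$, almost every $\sigma$ has $\eta_\sigma\le\eta^*$. By countable completeness, almost every $\sigma$ also has $D^\sigma_\xi=D_\xi$ for all $\xi<\eta_\sigma$. For such $\sigma$ every element of $\mathcal P(P)\cap HOD_{t,\sigma}$ is some $D_\xi\in HOD_t$. $\square$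

## 6. Category as a forcing relation for sets of filters in $V$

A set $A$ of reals of $V$ means nothing to a small model. We therefore replace "forces over $HOD_t$" by "holds for comeagerly many filters in $V$".

**Definition.** For a poset $P$, a set $B$ of filters on $P$ and $p\in P$, write $p\Vdash^*B$ if there is a countable family $\mathcal E$ of dense subsets of $P$ such that every filter $G\ni p$ meeting all members of $\mathcal E$ is in $B$. Let $\neg B$ be the set of filters on $P$ not in $B$. We say that $p$ decides $B$ if $p\Vdash^*B$ or $p\Vdash^*\neg B$.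

Example: $P=2^{<\omega}$ (numbered by $\omega$), and $B$ the set of filters $G$ for which $x_G=\bigcup G$ is an infinite sequence not in $HOD$. Then every $p$ satisfies $p\Vdash^*B$. Indeed, the reals of $HOD$ are countably many, and we take for $\mathcal E$ the sets $\{s:|s|\ge n\}$ together with $\{s:s\not\subseteq y\}$ for $y\in 2^\omega\cap HOD$. Note that each of the sets $\{s:s\not\subseteq y\}$ is in $HOD$, but the definition does not ask for this: $\mathcal E$ may consist of any dense sets of $V$.

The following hold.

* (F1) If $p\Vdash^*B$ and $q\le p$, then $q\Vdash^*B$; and $\Vdash^*$ is monotone in $B$.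
* (F2) No $p$ satisfies $p\Vdash^*\emptyset$, and none satisfies both $p\Vdash^*B$ and $p\Vdash^*\neg B$. For some filter contains $p$ and meets countably many given dense sets.
* (F3) If $p\Vdash^*B_n$ for all $n<\omega$, then $p\Vdash^*\bigcap_nB_n$. Choose families by $AC_\omega(\mathbb R)$ (a countable family of subsets of a countable set is coded by a real) and unite them.
* (F4) If $\Delta=\{q\le p:q\Vdash^*B\}$ is dense below $p$, then $p\Vdash^*B$.

For (F4), $P$ being countable, choose by $AC_\omega(\mathbb R)$ a witnessing family $\mathcal E_q$ for each $q\in\Delta$, and let $\mathcal E=\bigcup_{q\in\Delta}\mathcal E_q\cup\{\Delta\cup\{c:c\perp p\}\}$. The last set is dense: a $c$ compatible with $p$ has an extension below $p$, hence one in $\Delta$. A filter $G\ni p$ meeting all members of $\mathcal E$ contains no $c\perp p$, so it contains some $q\in\Delta$ and meets all members of $\mathcal E_q$; so $G\in B$.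

**Lemma 5.** For every $B$ and $p$ there is $r\le p$ with $r\Vdash^*B$ or $r\Vdash^*\neg B$.

*Proof.* This is where $\mathrm{AD}$ enters, through a Banach–Mazur game. Players I and II alternately play $p\ge r_0\ge r_1\ge\cdots$, I starting; a player who breaks the rules first loses; otherwise II wins iff the filter generated by the moves is in $B$. Moves come from a countable set, so the game is determined. If II wins, II has a strategy as second player below $p$ all of whose plays generate filters in $B$. If I wins with first move $r_0$, then from then on I acts as second player below $r_0$, and all plays generate filters in $\neg B$. So it suffices to show: *if $s$ is a strategy for the second player below $r$ all of whose plays generate filters in $B$, then $r\Vdash^*B$.*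

Let $\langle q_n:n<\omega\rangle$ enumerate $P$. For a position $\tau$ of length $2n$ consistent with $s$, with last move $l(\tau)$ (where $l(\emptyset)=r$), let
$$E_\tau=\{c:c\perp l(\tau)\text{ or }\exists a\le l(\tau)\,[(a\le q_n\text{ or }a\perp q_n)\text{ and }c\le s(\tau^\frown a)]\}.$$
$E_\tau$ is dense. Indeed, if $c\not\perp l(\tau)$, choose $a\le c,l(\tau)$ with $a\le q_n$ or $a\perp q_n$; then $s(\tau^\frown a)\le a\le c$ is in $E_\tau$. There are countably many $\tau$. Let $G\ni r$ be a filter meeting all $E_\tau$; we show $G\in B$. Build a play inside $G$: given $\tau$ of length $2n$ with $l(\tau)\in G$, take $c\in G\cap E_\tau$. As $c\not\perp l(\tau)$, there is $a$ as in the definition with $c\le s(\tau^\frown a)$. So $s(\tau^\frown a)\in G$ and also $a\in G$; take the first such $a$ in the enumeration and continue with $\tau^\frown a^\frown s(\tau^\frown a)$. If $q_n\in G$, then the $n$th $a$ is in $G$, so it is not $\perp q_n$, so $a\le q_n$. Thus the play generates exactly $G$. Since the play follows $s$, $G\in B$. $\square$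

It follows with (F4) that if no $q\le p$ satisfies $q\Vdash^*B$, then $p\Vdash^*\neg B$.

**Lemma 6.** If $(p,q)\Vdash^*W$ for the poset $P\times P$, there is a countable family of dense subsets of $P$ such that for every filter $G'\ni q$ meeting them, $p\Vdash^*\{G:G\times G'\in W\}$. Symmetrically in the other coordinate.

*Proof.* This is the category form of Fubini. Products of filters are filters on $P\times P$. Let $\langle D_n:n<\omega\rangle$ witness the hypothesis. The sets $\{b:\exists a\le r\ (a,b)\in D_n\}$ ($n<\omega$, $r\in P$) are dense: given $b'$, extend $(r,b')$ into $D_n$. These are the family. If $G'\ni q$ meets them, then each set $\{a:\exists b\in G'\ (a,b)\in D_n\}$ is dense. If $G\ni p$ meets these, then $G\times G'$ contains $(p,q)$ and meets all $D_n$, so $G\times G'\in W$. $\square$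

**Lemma 7.** If $p\Vdash^*\bigcup_{\xi<\lambda}B_\xi$, $\lambda$ an ordinal, there are $q\le p$ and $\xi<\lambda$ with $q\Vdash^*B_\xi$.

*Proof.* For $\lambda=\omega$ this is (F3) and Lemma 5; the point is that $\lambda$ is arbitrary. Take a counterexample with $\lambda$ least over all $P$, $p$ and sequences. Then $p\Vdash^*\neg B_\xi$ for all $\xi<\lambda$, by the remark after Lemma 5. Next, for $\eta<\lambda$,
$$p\Vdash^*\neg\bigcup_{\xi<\eta}B_\xi.\tag{2}$$
Otherwise some $q\le p$ has $q\Vdash^*\bigcup_{\xi<\eta}B_\xi$, and by minimality of $\lambda$ some $q'\le q$ and $\xi<\eta$ have $q'\Vdash^*B_\xi$, a contradiction. Now $\lambda\ne0$ by (F2), and $\lambda$ is no successor $\eta+1$, since $p$ would force $\bigcup_{\xi\le\eta}B_\xi$, $\neg\bigcup_{\xi<\eta}B_\xi$ and $\neg B_\eta$, hence $\emptyset$. So $\lambda$ is a limit ordinal.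

Let $\rho(G)$ be the least $\xi$ with $G\in B_\xi$, if there is one. Let $W$ be the set of $G\times G'$ with $\rho(G),\rho(G')$ defined and $\rho(G)\le\rho(G')$. By Lemma 5 let $(p',q')\le(p,p)$ decide $W$.

Suppose $(p',q')\Vdash^*W$. Lemma 6 yields a filter $G'\ni q'$ with $p'\Vdash^*\{G:G\times G'\in W\}$. This set is then nonempty, so $\rho(G')$ is defined, and $p'\Vdash^*\bigcup_{\xi\le\rho(G')}B_\xi$. As $\rho(G')+1<\lambda$, this contradicts (2).

Suppose $(p',q')\Vdash^*\neg W$. By Lemma 6 and $p'\Vdash^*\bigcup_\xi B_\xi$ there is a filter $G\ni p'$ with $\rho(G)$ defined and $q'\Vdash^*\{G':G\times G'\notin W\}$. Since also $q'\Vdash^*\bigcup_\xi B_\xi$, we get $q'\Vdash^*\{G':\rho(G')\text{ is defined and}<\rho(G)\}$. This set is contained in $\bigcup_{\xi<\rho(G)}B_\xi$, contradicting (2) again. $\square$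

## 7. Good sets: truth at a generic filter is decided by category

**Fix a set of ordinals $S$** until the end of Section 11. For a poset $P$, a *name* is a set $\dot X\subseteq\kappa\times P$ with $\kappa<\Theta$. For $U\subseteq P$ put $\dot X^U=\{\alpha:\exists p\in U\ (\alpha,p)\in\dot X\}\in\mathbb P$.

**Definition.** $R\subseteq\mathbb P$ is *good* if $R\in OD(S)$ and for every set of ordinals $t$ with $S\in OD(t)$, every poset $P\in HOD_t$ on a countable ordinal, every name $\dot X\in HOD_t$ for $P$, and every $HOD_t$-generic filter $G\subseteq P$: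
$$\dot X^G\in R\iff\exists p\in G\ \ p\Vdash^*\{G':\dot X^{G'}\in R\}.\tag{3}$$

We write $p\Vdash^*\dot X\in R$ for the condition on the right. Since $R\in OD(S)\subseteq OD(t)$ and $P,\dot X\in HOD_t$, the set of $p$ with $p\Vdash^*\dot X\in R$ is an $OD(t)$ set of ordinals, hence in $HOD_t$. We use this remark all the time. The content of (3) is that *every* $HOD_t$-generic filter behaves as comeagerly many filters do, although the dense sets witnessing $\Vdash^*$ need not be in $HOD_t$.

Why the clause $S\in OD(t)$? Let $y\in2^\omega$ be Cohen generic over $HOD$, regarded as an element of $\mathbb P$ through its set of ones. Let $P=2^{<\omega}$ and let $\dot X$ be the name with $\dot X^G=\{n:\exists s\in G\ s(n)=1\}$. For $R=\{y\}$, which is $OD(S)$ with $S=y$, and $G=\{s:s\subset y\}$ we have $\dot X^G\in R$, but no $p\Vdash^*\dot X\in R$, because $\{s:s\not\subset y\}$ is dense. So (3) fails for $t=\emptyset$. If $S=y\in OD(t)$, then $y\in HOD_t$ and this $G$ is not $HOD_t$-generic.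

**Definition.** $f:\mathbb P\to\mathbb P$ is a *rearrangement* if for each $j$ the coordinate $(f(X))_j$ is a fixed iterated coordinate $(\cdots(X)_{j_1}\cdots)_{j_m}$ of $X$ ($m\ge0$) or is always $\emptyset$, the choice being given by a function of $j$ in $HOD$.

Example: $f(X)=(X)_1$ is a rearrangement, since $(f(X))_j=((X)_1)_j$.

**Lemma 8.**

* (C0) $U_\alpha=\{X\in\mathbb P:\alpha\in X\}$ is good.
* (C1) Complements in $\mathbb P$ of good sets are good.
* (C2) If $\langle R_i:i\in I\rangle$ is $OD(S)$, $I\in HOD_S$, and all $R_i$ are good, then $\bigcup_iR_i$ and $\bigcap_iR_i$ are good.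
* (C3) If $R$ is good and $f$ is a rearrangement, then $f^{-1}[R]$ is good.

*Proof.* That the sets are $OD(S)$ is clear each time. Let $t,P,\dot X,G$ be as in the definition of goodness.

(C0) If $(\alpha,p)\in\dot X$ with $p\in G$, then every filter containing $p$ puts $\alpha$ into its value, so $p\Vdash^*\dot X\in U_\alpha$. Conversely let $p\in G$ and $p\Vdash^*\dot X\in U_\alpha$. The set $E=\{q:\exists r\ge q\ (\alpha,r)\in\dot X\}\in HOD_t$ is dense below $p$: for $p_1\le p$ there is a filter $G'\ni p_1$ with $\alpha\in\dot X^{G'}$, so some $r\in G'$ has $(\alpha,r)\in\dot X$, and a common extension of $r$ and $p_1$ is in $E$. So $G$ meets $E$ and $\alpha\in\dot X^G$.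

(C1) By Lemma 5 the set of $p$ deciding $\{G':\dot X^{G'}\in R\}$ is dense, and it is in $HOD_t$, so $G$ contains such a $p$. If $\dot X^G\notin R$, then $p\not\Vdash^*\dot X\in R$ by goodness of $R$, so $p\Vdash^*\dot X\notin R$. Conversely suppose $p\in G$, $p\Vdash^*\dot X\notin R$, and yet $\dot X^G\in R$. Then some $p'\in G$ has $p'\Vdash^*\dot X\in R$, and a common extension of $p,p'$ contradicts (F2).

(C2) Unions: if $\dot X^G\in R_i$, some $p\in G$ has $p\Vdash^*\dot X\in R_i$, so $p\Vdash^*\dot X\in\bigcup_iR_i$. Conversely let $p\in G$ and $p\Vdash^*\dot X\in\bigcup_iR_i$. As $I\in HOD_S$ is wellorderable, Lemma 7 applies below every $p_1\le p$, so $\{q:\exists i\ q\Vdash^*\dot X\in R_i\}$ is dense below $p$. It is in $HOD_t$ since the family is $OD(S)$. So $G$ contains some $q$ with $q\Vdash^*\dot X\in R_i$, and goodness of $R_i$ gives $\dot X^G\in R_i$. Intersections follow by (C1).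

(C3) We have $f(X)=\{\beta\in\mathrm{dom}(e):e(\beta)\in X\}$, where $e$ is the $OD$ partial function on ordinals with
$$e(\langle j,\alpha\rangle)=\langle j_1,\langle j_2,\dots\langle j_m,\alpha\rangle\dots\rangle\rangle\ge\alpha$$
for those $j$ whose coordinate is the iterated one (by definition, $\alpha\in(\cdots(X)_{j_1}\cdots)_{j_m}$ iff this ordinal is in $X$). If $\dot X\subseteq\kappa\times P$, then $\{(\beta,p):\beta\in\mathrm{dom}(e),\ (e(\beta),p)\in\dot X\}\in HOD_t$ is a name: for $\beta=\langle j,\alpha\rangle$ in it, $\alpha\le e(\beta)<\kappa$, so $\beta<\omega\cdot\kappa<\Theta$. Its value at $U$ is $f(\dot X^U)$. Apply goodness of $R$ to this name. $\square$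

## 8. Goodness is preserved by existential quantification

This is the heart of the proof. Let $R$ be good, and let $R'=\{X:\exists Y\subseteq\kappa\ X\oplus Y\in R\}$. Suppose $p\Vdash^*\dot X\in R'$ and $G\ni p$ is $HOD_t$-generic; we want a witness $Y$ for $\dot X^G$. Comeagerly many filters $G'\ni p$ have witnesses. But "comeagerly many" is measured by a family $\mathcal E$ of dense sets of $V$, while $G$ is only known to meet the dense sets of $HOD_t$; $G$ might be exceptional. And no witness $Y$ need have any relation to $HOD_t[G]$, so goodness of $R$ cannot be applied to it.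

The way past this is to adjoin a countable $\sigma$ that contains many pairs $G'\oplus Y$ with $\dot X^{G'}\oplus Y\in R$. In $HOD_{t,\sigma}$, Vopěnka's poset for the set of these pairs is a poset $Q$ that adds a filter on $P$ together with a witness. By Lemma 4 the larger model has no new dense subsets of $P$, so the given $G$ is still generic over it, and $G$ can be extended to a generic for $Q$.

**Lemma 9.** If $R$ is good and $1\le\kappa<\Theta$, then $R'=\{X\in\mathbb P:\exists Y\in\mathcal P(\kappa)\ X\oplus Y\in R\}$ is good. Hence, by (C2), $\{X\in\mathbb P:\exists Y\in\mathbb P\ X\oplus Y\in R\}$ is good.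

The second sentence follows from the first by taking the union over $\kappa\in\Theta\setminus\{0\}$. We prove the first. Clearly $R'\in OD(S)$. Fix $t$, $P$, $\dot X\subseteq\kappa_0\times P$ and $G$ as in the definition of goodness, and let $B=\{G':\dot X^{G'}\in R'\}$.

**Step 1 (reduction to two implications).** The set of $p$ deciding $B$ is dense and in $HOD_t$, so $G$ contains such a $p$. Hence it suffices to show, for every $p\in G$:

* (a) if $p\Vdash^*B$ then $G\in B$;
* (b) if $p\Vdash^*\neg B$ then $G\notin B$.

Indeed, (a) is one direction of (3). If $G\in B$, then a $p\in G$ deciding $B$ cannot force $\neg B$ by (b), so $p\Vdash^*B$. Fix $p\in G$.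

**Step 2 (a poset adding a filter with a witness).** Write $|P|$ for the underlying ordinal of $P$. Let $\kappa'=\omega\cdot\max(|P|,\kappa)<\Theta$ and $\mu=\mu_{\kappa'}$. For countable $\sigma\subseteq\mathcal P(\kappa')$ let
$$Z_\sigma=\{z\in\sigma:(z)_0\ni p\text{ is an }HOD_t\text{-generic filter on }P,\ (z)_1\subseteq\kappa,\ \dot X^{(z)_0}\oplus(z)_1\in R\}.$$
It is $OD(t,\sigma)$. Let $\sigma$ be such that $Z_\sigma\neq\emptyset$ and the conclusion of Lemma 4 holds for $(t,P,\sigma)$. Let $H=HOD_{t,\sigma}$, and take $\mathcal Q,Q,\pi,g_z$ from Lemma 2 for $Z_\sigma$. For $r\in P$ and $\beta<\kappa$ let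
$$b_r=\{z\in Z_\sigma:r\in(z)_0\},\qquad c_\beta=\{z\in Z_\sigma:\beta\in(z)_1\}.$$
Writing "$q\le\pi(b_r)$" includes $b_r\neq\emptyset$. For a filter $g\subseteq Q$ let
$$G_g=\{r:b_r\ne\emptyset,\ \pi(b_r)\in g\},\qquad Y_g=\{\beta<\kappa:c_\beta\ne\emptyset,\ \pi(c_\beta)\in g\}.$$
Then $G_{g_z}=(z)_0$ and $Y_{g_z}=(z)_1$ for $z\in Z_\sigma$. The set
$$\dot W=\{(\langle0,\alpha\rangle,\pi(b_r)):(\alpha,r)\in\dot X,\ b_r\ne\emptyset\}\cup\{(\langle1,\beta\rangle,\pi(c_\beta)):\beta<\kappa,\ c_\beta\ne\emptyset\}$$
is a name in $H$ for $Q$, and $\dot W^g=\dot X^{G_g}\oplus Y_g$ for all $g$.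

Goodness speaks about models $HOD_{t'}$ with $t'$ a set of ordinals, and $\sigma$ is not one. So let $t'\in H$ be a set of ordinals coding $t$, $P$, $Q$, the function $r\mapsto\pi(b_r)$, $\dot X$ and $\dot W$ (all of them sets of tuples of ordinals). Then $S\in OD(t)\subseteq OD(t')$, these objects are in $HOD_{t'}$, and $HOD_{t'}\subseteq H$.

**Step 3 (Claim 1: generics for $Q$ do what they should).** *If $g\subseteq Q$ is $HOD_{t'}$-generic, then $G_g$ is a filter containing $p$, and $\dot X^{G_g}\oplus Y_g\in R$.*

First, $p\in G_g$, as $b_p=Z_\sigma$ and $\pi(Z_\sigma)$ is the top condition. If $r\le r'$ then $b_r\subseteq b_{r'}$, so $G_g$ is upward closed. Let $r_1,r_2\in P$ with $b_{r_1},b_{r_2}\ne\emptyset$. Consider the set of $q$ such that either $q,\pi(b_{r_1}),\pi(b_{r_2})$ have no common lower bound, or $q\le\pi(b_r)$ for some $r\le r_1,r_2$. It is in $HOD_{t'}$. It is dense: if $q$ is not of the first kind, there is $z\in\pi^{-1}(q)\cap b_{r_1}\cap b_{r_2}$; choose $r\in(z)_0$ below $r_1,r_2$; then $\pi(\pi^{-1}(q)\cap b_r)$ extends $q$ and is of the second kind. If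 now $r_1,r_2\in G_g$, then $g$ contains some $q$ in this set, not of the first kind as $g$ is a filter. So $q\le\pi(b_r)$ with $r\le r_1,r_2$, and $r\in G_g$. Thus $G_g$ is a filter.

Next, for each $z\in Z_\sigma$ the filter $g_z$ is $H$-generic, hence $HOD_{t'}$-generic, and $\dot W^{g_z}=\dot X^{(z)_0}\oplus(z)_1\in R$. By goodness of $R$ for $t',Q,\dot W$, some $q'\in g_z$ has $q'\Vdash^*\dot W\in R$. Hence no $q\in Q$ has $q\Vdash^*\dot W\notin R$: choose $z\in\pi^{-1}(q)$, so that $q\in g_z$, and take a common extension with the $q'$ belonging to $z$. By Lemma 5, $\{q:q\Vdash^*\dot W\in R\}\in HOD_{t'}$ is dense. So every $HOD_{t'}$-generic $g$ meets it, and $\dot W^g\in R$ by goodness again.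

**Step 4 (Claim 2: a condition of $Q$ says little about $P$).** *For every $q\in Q$ there is $p'\le p$ such that for all $r\le p'$ there is $q''\le q$ with $q''\le\pi(b_r)$.*

Otherwise $D=\{r\le p:\text{no }q''\le q\text{ has }q''\le\pi(b_r)\}$ is dense below $p$. $D$ is in $H$, so $D\in HOD_t$ by Lemma 4. Take $z\in\pi^{-1}(q)$. Then $(z)_0\ni p$ is $HOD_t$-generic, so there is $r\in D\cap(z)_0$. Now $z\in\pi^{-1}(q)\cap b_r$, and $\pi(\pi^{-1}(q)\cap b_r)$ contradicts $r\in D$.

**Step 5 (proof of (b)).** Suppose $p\Vdash^*\neg B$, witnessed by a countable family $\mathcal E$, but $G\in B$, say $\dot X^G\oplus Y\in R$ with $Y\subseteq\kappa$. By fineness $\mu$-almost every $\sigma$ contains $G\oplus Y\subseteq\kappa'$, and then $G\oplus Y\in Z_\sigma$. Fix such a $\sigma$ satisfying also Lemma 4, and use Steps 2–4. For $D\in\mathcal E$ the set $D^Q=\{q:\exists r\in D\ q\le\pi(b_r)\}$ is dense in $Q$: given $q$, take $p'$ from Claim 2, then $r\le p'$ in $D$, then $q''\le q$ with $q''\le\pi(b_r)$. Here $D$ is an arbitrary dense set of $V$, and Claim 2 handles it because its $p'$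 works for all $r\le p'$. Let $g$ be a filter meeting all $D^Q$ ($D\in\mathcal E$) and all dense subsets of $Q$ in $HOD_{t'}$; these are countably many. By Claim 1, $G_g$ is a filter containing $p$. It meets every $D\in\mathcal E$. So $G_g\in\neg B$, i.e. $\dot X^{G_g}\notin R'$. But $Y_g\subseteq\kappa$ and $\dot X^{G_g}\oplus Y_g\in R$ by Claim 1, a contradiction.

**Step 6 (proof of (a): extend the given $G$ to a generic for $Q$).** Suppose $p\Vdash^*B$. For every $r\le p$ there is an $HOD_t$-generic $G'\ni r$ in $B$, hence some $z=G'\oplus Y$ with $Y\subseteq\kappa$ and $\dot X^{G'}\oplus Y\in R$. By fineness, $\mu$-almost every $\sigma$ contains this $z$, and then $z\in b_r$. As $P$ is countable, for $\mu$-almost every $\sigma$ we have $b_r\ne\emptyset$ for all $r\le p$. Fix such a $\sigma$ satisfying also Lemma 4, and use Steps 2–4.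

Call $q\in Q$ *fit* if there is $p'\in G$, $p'\le p$, such that for all $r\le p'$ some $q''\le q$ satisfies $q''\le\pi(b_r)$. The top condition $\pi(Z_\sigma)$ is fit, with $p'=p$ and $q''=\pi(b_r)$.

*If $q$ is fit and $E\in H$ is dense in $Q$, then some $q^*\le q$ in $E$ is fit.* Let $p'\in G$ witness that $q$ is fit. Let $D$ be the set of $r\le p'$ such that for some $q^*\le q$ in $E$, for all $r'\le r$ there is $q''\le q^*$ with $q''\le\pi(b_{r'})$. Then $D\in H$, so $D\in HOD_t$ by Lemma 4. It is dense below $p'$: given $r_0\le p'$, fitness gives $q_1\le q$ with $q_1\le\pi(b_{r_0})$; take $q_2\le q_1$ in $E$. Claim 2 for $q_2$ gives a condition $p_2'\le p$, and in particular there is $q''\le q_2$ with $q''\le\pi(b_{p_2'})$. For $z\in\pi^{-1}(q'')$ both $r_0$ and $p_2'$ are in $(z)_0$, so there is $r\le r_0,p_2'$; and $r\in D$ via $q^*=q_2$. Since $G\ni p'$ is $HOD_t$-generic, $G$ meets $D$ in some $r$. The corresponding $q^*$ is fit, witnessed by $r\in G$.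

Enumerate the countably many dense subsets of $Q$ in $H$. Choosing least elements of the ordinal $Q$ at each stage, we get a descending sequence of fit conditions entering each of them. Let $g$ be the $H$-generic filter generated by it.

*We have $G_g=G$.* Let $r\in G$. The set of $q$ with $q\le\pi(b_r)$ or $\pi^{-1}(q)\cap b_r=\emptyset$ is dense and in $H$, so some condition $q$ of the sequence is in it. In the second case let $p'\in G$ witness fitness of $q$, and let $r'\in G$ with $r'\le p',r$. Some $q''\le q$ has $q''\le\pi(b_{r'})\le\pi(b_r)$, so $\emptyset\neq\pi^{-1}(q'')\subseteq\pi^{-1}(q)\cap b_r$, a contradiction. So $q\le\pi(b_r)$ and $r\in G_g$. This shows $G\subseteq G_g$. Conversely let $r_0\in G_g$. By genericity $G$ contains some $r$ with $r\le r_0$ or $r\perp r_0$. Since $r,r_0\in G_g$ and $G_g$ is a filter by Claim 1, $r\le r_0$, so $r_0\in G$.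

By Claim 1, $\dot X^G\oplus Y_g\in R$ with $Y_g\subseteq\kappa$. So $G\in B$. This proves Lemma 9. $\square$

**Good relations.** For $k\ge1$ call $\mathcal R\subseteq\mathbb P^k$ *good* if $\{X\in\mathbb P:((X)_1,\dots,(X)_k)\in\mathcal R\}$ is good. Then:

* (G1) Good relations are closed under complements, and under unions and intersections of $OD(S)$ families indexed by members of $HOD_S$. This is (C1), (C2).
* (G2) If $\mathcal R\subseteq\mathbb P^k$ is good and each $\tau_l$ ($1\le l\le k$) is an iterated coordinate (possibly the variable itself) of one of the variables $X_1,\dots,X_m$, then $\{(X_1,\dots,X_m):(\tau_1,\dots,\tau_k)\in\mathcal R\}$ is good. Apply (C3) with the rearrangement whose $l$th coordinate is $\tau_l$, with $X_a$ read as $(X)_a$, for $1\le l\le k$, and whose other coordinates are $\emptyset$. This covers permuting, identifying and adding variables.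
* (G3) If $\mathcal R\subseteq\mathbb P^{k+1}$ is good, so is $\{(X_1,\dots,X_k):\exists Y\in\mathbb P\ (X_1,\dots,X_k,Y)\in\mathcal R\}$. Let $R=\{X:((X)_1,\dots,(X)_{k+1})\in\mathcal R\}$ and let $m$ be the rearrangement with $(m(W))_j=((W)_0)_j$ for $1\le j\le k$, $(m(W))_{k+1}=(W)_1$, other coordinates $\emptyset$. The set to be shown good is $\{X:\exists Y\in\mathbb P\ X\oplus Y\in m^{-1}[R]\}$; use (C3) and Lemma 9. By (G1), $\forall Y\in\mathbb P$ is also allowed.
* (G4) If $\mathcal R\subseteq\mathbb P$ is a good relation ($k=1$), it is a good set. Use (C3) with $(f(X))_1=X$, other coordinates $\emptyset$.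

## 9. Every $OD(S)$ subset of $\mathbb P$ is good

Goodness now survives Boolean operations, wellordered unions and quantifiers over $\mathbb P$. Since $V=L(\mathbb P)$, we can climb the constructible hierarchy over $\mathbb P$.

Let $L_0(\mathbb P)=\mathbb P$, $L_{\gamma+1}(\mathbb P)=\mathrm{Def}(L_\gamma(\mathbb P))$, with unions at limits; all of these are transitive. To speak about elements of $L_\gamma(\mathbb P)$ by means of elements of $\mathbb P$ we use indices. Let
$$I_\gamma=\{0\}\cup\{(\delta,n,\vec i):\delta<\gamma,\ n<\omega,\ \vec i\in I_\delta^{<\omega}\}\in HOD,$$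
$h(0,X)=X$, and
$$h((\delta,n,\vec i),X)=\{v\in L_\delta(\mathbb P):L_\delta(\mathbb P)\models\varphi_n[v,h(i_1,(X)_1),\dots,h(i_k,(X)_k)]\},$$
where $\vec i=(i_1,\dots,i_k)$ and $\langle\varphi_n\rangle$ enumerates the formulas with free variables among $v_1,v_2,\dots$; the value is $\emptyset$ if $\varphi_n$ has free variables other than $v_1,\dots,v_{k+1}$. Finitely many elements of $\mathbb P$ are the coordinates of one, so by induction on $\gamma$
$$L_\gamma(\mathbb P)=\{h(i,X):i\in I_\gamma,\ X\in\mathbb P\}.$$

**Lemma 10.** For all $\gamma$, $k\ge1$, $\varphi(v_1,\dots,v_k)$ and $\vec i\in I_\gamma^k$, the relation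
$$R^\gamma_{\varphi,\vec i}=\{(X_1,\dots,X_k)\in\mathbb P^k:L_\gamma(\mathbb P)\models\varphi[h(i_1,X_1),\dots,h(i_k,X_k)]\}$$
is good.

*Proof.* These relations, and the families of them, are $OD$, so (G1) may be applied to the families. Let $E^\in_{i,i'}=\{(X,X'):h(i,X)\in h(i',X')\}$ and $E^=_{i,i'}=\{(X,X'):h(i,X)=h(i',X')\}$. By induction on $\gamma$ we show two statements: $(\mathrm I_\gamma)$ the relations $E^\in_{i,i'},E^=_{i,i'}$ are good for $i,i'\in I_\gamma$; $(\mathrm{II}_\gamma)$ all $R^\gamma_{\varphi,\vec i}$ are good.

**Step 1 ($(\mathrm I_\gamma)\Rightarrow(\mathrm{II}_\gamma)$, from atomic formulas to all formulas).** Induct on $\varphi$. For $v_a\in v_b$ and $v_a=v_b$ apply (G2) to $E^\in_{i_a,i_b}$ and $E^=_{i_a,i_b}$. Boolean operations are (G1). If $\varphi=\exists v_{k+1}\psi$, after renaming the bound variable, then $(X_1,\dots,X_k)\in R^\gamma_{\varphi,\vec i}$ iff $\exists i\in I_\gamma\,\exists Y\in\mathbb P\ (X_1,\dots,X_k,Y)\in R^\gamma_{\psi,\vec i^\frown i}$; use (G3) and (G1).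

**Step 2 ($(\mathrm I_0)$, the base).** Here $i=i'=0$ and $h(0,X)=X$. We have $X=X'$ iff $\forall\alpha<\Theta\,(\alpha\in X\Leftrightarrow\alpha\in X')$. As elements of $X'$ are ordinals, $X\in X'$ iff $\exists\alpha<\Theta\,[\alpha\in X'\wedge\forall\beta<\Theta\,(\beta\in X\Leftrightarrow\beta<\alpha)]$. For each $\alpha$ the relation $\alpha\in X$ is good, because $\{X:\alpha\in(X)_1\}$ is the preimage of $U_\alpha$ under the rearrangement $X\mapsto(X)_1$; use (C0), (C3). Now use (G1), (G2).

**Step 3 ($(\mathrm I_\gamma)$ for limit $\gamma$).** $I_\gamma=\bigcup_{\delta<\gamma}I_\delta$ is increasing, and $E^\in_{i,i'},E^=_{i,i'}$ do not mention $\gamma$.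

**Step 4 ($(\mathrm I_{\delta+1})$, the successor step).** First let $j\in I_\delta$, $i\in I_{\delta+1}$; we show that $E^\in_{j,i}$ is good. If $i\in I_\delta$, this is $(\mathrm I_\delta)$. Otherwise $i=(\delta,n,\vec i)$ and, as $h(j,X)\in L_\delta(\mathbb P)$, we have $(X,X')\in E^\in_{j,i}$ iff $L_\delta(\mathbb P)\models\varphi_n[h(j,X),h(i_1,(X')_1),\dots,h(i_k,(X')_k)]$ (or $E^\in_{j,i}=\emptyset$). So it is good by $(\mathrm{II}_\delta)$ and (G2).

Now let $i,i'\in I_{\delta+1}$. Both values of $h$ are subsets of $L_\delta(\mathbb P)$. So $(X,X')\in E^=_{i,i'}$ iff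
$$\forall j\in I_\delta\ \forall Y\in\mathbb P\ [h(j,Y)\in h(i,X)\Leftrightarrow h(j,Y)\in h(i',X')],$$
which is good by the first part and (G1)–(G3). And $(X,X')\in E^\in_{i,i'}$ iff
$$\exists j\in I_\delta\ \exists Y\in\mathbb P\ [h(j,Y)=h(i,X)\wedge h(j,Y)\in h(i',X')],$$
which is good, since $E^=_{j,i}$ and $E^\in_{j,i'}$ have just been shown to be good. $\square$

**Proposition 11.** Every $OD(S)$ set $A\subseteq\mathbb P$ is good (with respect to $S$).

*Proof.* By $V=L(\mathbb P)$ and reflection there are $\gamma$, $\varphi$, $\alpha_1,\dots,\alpha_m$ with $S,\vec\alpha\in L_\gamma(\mathbb P)$ and $A=\{X\in\mathbb P:L_\gamma(\mathbb P)\models\varphi[X,S,\vec\alpha]\}$. Lemma 10 handles parameters of the form $h(i,Y)$ with $Y$ a variable; we must pin down the parameters $\alpha_l$ and $S$.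

For $i\in I_\gamma$ and an ordinal $\beta\in L_\gamma(\mathbb P)$ the relation $O_{i,\beta}=\{X:h(i,X)=\beta\}$ is good, by induction on $\beta$ for all $i$ simultaneously. Indeed, since $L_\gamma(\mathbb P)$ is transitive, $X\in O_{i,\beta}$ iff for all $j\in I_\gamma$, $Y\in\mathbb P$:
$$h(j,Y)\in h(i,X)\Leftrightarrow\exists\beta'<\beta\ \ Y\in O_{j,\beta'}.$$
Likewise $O_{i,S}=\{X:h(i,X)=S\}$ is good, since $X\in O_{i,S}$ iff for all $j\in I_\gamma$, $Y\in\mathbb P$:
$$h(j,Y)\in h(i,X)\Leftrightarrow\exists\beta\in S\ \ Y\in O_{j,\beta}.$$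
The union on the right is over an $OD(S)$ family indexed by $S$, and $S\in HOD_S$. This is the one place where $S$ enters, and where it matters that $S$ is a set of ordinals: its elements are pinned down by the good relations $O_{j,\beta}$.

Finally $X\in A$ iff there are $i,i_1,\dots,i_m\in I_\gamma$ and $Y,Y_1,\dots,Y_m\in\mathbb P$ with $Y\in O_{i,S}$, $Y_l\in O_{i_l,\alpha_l}$ for all $l$, and $(X,Y,Y_1,\dots,Y_m)\in R^\gamma_{\varphi,(0,i,i_1,\dots,i_m)}$. This is good by Lemma 10 and (G1)–(G4). $\square$

## 10. A code that works for the reals below one degree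

Let $A\subseteq\mathcal P(\omega)$ be $OD(S)$. It is a subset of $\mathbb P$, so by Proposition 11 it is good. We return to the attempt of Section 4, now with a countable Vopěnka poset for each degree $d$. Goodness supplies what was missing: any generic filter computing $x$ may be used, not only $g_x$.

For $d\in\mathcal D$ let $\sigma_d=\{x\subseteq\omega:x\le_Td\}$. Apply Lemma 2 with $t=S$, $\sigma=Z=\sigma_d$ to get $Q_d$, $\pi$ and $g_x$ ($x\in\sigma_d$). Let $\dot x_d=\{(n,\pi(\{x\in\sigma_d:n\in x\})):n<\omega\}$; the sets are nonempty since $\omega\in\sigma_d$. So $\dot x_d^{\,g_x}=x$. Let $t_d$ be the canonically least set of ordinals in $HOD_{S,\sigma_d}$ coding $S,Q_d,\dot x_d$. Then $S\in OD(t_d)$ and $Q_d,\dot x_d\in HOD_{t_d}\subseteq HOD_{S,\sigma_d}$. Let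
$$a_d=\{q\in Q_d:q\Vdash^*\dot x_d\in A\},$$
and let $\mathbb E_d=\langle E_\xi:\xi<\eta\rangle$ be the canonical enumeration of the dense subsets of $Q_d$ in $HOD_{t_d}$; it is countable. With the Gödel pairing $\Gamma$ on ordinals, which satisfies $\Gamma(\alpha,\beta)\ge\alpha,\beta$, let $K_d$ be the bounded subset of $\omega_1$
$$\{\Gamma(0,\Gamma(p,q)):p\le_{Q_d}q\}\cup\{\Gamma(1,\Gamma(n,q)):(n,q)\in\dot x_d\}\cup\{\Gamma(2,q):q\in a_d\}\cup\{\Gamma(3,\Gamma(\xi,q)):q\in E_\xi,\ \xi<\eta\}.$$
The tuple $(Q_d,\dot x_d,a_d,\mathbb E_d)$ is recovered from $K_d$ in an absolute way, and all ordinals occurring in it are $\le\sup K_d$. The function $d\mapsto K_d$ is $OD(S)$.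

Let $\chi(K,x)$ say: $K$ codes $(Q,\dot x,a,\mathbb E)$, and $\mathrm{Col}(\omega,\sup K+\omega)$ forces that there is a filter $g\subseteq Q$ meeting all members of $\mathbb E$ with $\dot x^g=x$ and $g\cap a\ne\emptyset$.

Since $K_d$ is coded by a real and $\omega_1$ is inaccessible in $L[y]$ for every real $y$, it is inaccessible in $L[K_d,x]$. So $L_{\omega_1}[K_d,x]\models\mathrm{ZFC}$. Also, by (a), $V$ contains generics for this collapse over $L_{\omega_1}[K_d,x]$ through any condition.

**Lemma 12.** If $x\in\sigma_d$, then $x\in A\iff L_{\omega_1}[K_d,x]\models\chi(K_d,x)$.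

*Proof.* ($\Leftarrow$) Taking a collapse generic in $V$, we get in $V$ a filter $g\subseteq Q_d$ that meets all members of $\mathbb E_d$, hence is $HOD_{t_d}$-generic, with $\dot x_d^{\,g}=x$ and some $q\in g$ with $q\Vdash^*\dot x_d\in A$. Goodness of $A$, with $t=t_d$, gives $x=\dot x_d^{\,g}\in A$.

($\Rightarrow$) The filter $g_x$ is generic over $HOD_{S,\sigma_d}$, hence over $HOD_{t_d}$, and $\dot x_d^{\,g_x}=x\in A$. By goodness $g_x\cap a_d\ne\emptyset$. Hence in $V$ a filter $g$ as in $\chi$ exists. This is a $\Sigma^1_1$ statement about any real coding $(Q_d,\dot x_d,a_d,\mathbb E_d,x)$. Such a real exists in $L_{\omega_1}[K_d,x][h]$ for every collapse generic $h\in V$, so by Mostowski absoluteness the statement holds there. As generics through every condition exist in $V$, no condition forces the negation, so the statement is forced. $\square$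

## 11. Gluing along the cone measure, and the end of the proof of Theorem A

$K_d$ decides $A$ only on $\sigma_d$. A given $x$ lies in $\sigma_d$ for a cone of $d$, so we take the ultraproduct of the $K_d$ by the cone measure. Three things need care: the choice of functions, so that Łoś's theorem holds without choice; wellfoundedness; and that the resulting set of ordinals is $OD(S)$ and does not depend on $x$.

**Step 1 (the ordinals of the ultraproduct).** Let $\mathcal F$ be the set of $f:\mathcal D\to\omega_1$ that are $OD(S,z)$ for some real $z$, preordered by $f\le_Mf'\iff\forall^*d\,f(d)\le f'(d)$. Write $f<_Mf'$ for $\forall^*d\,f(d)<f'(d)$ and $f=_Mf'$ for $\forall^*d\,f(d)=f'(d)$. As the cone measure is an ultrafilter, exactly one of $f<_Mf'$, $f=_Mf'$, $f'<_Mf$ holds.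

**Step 2 ($<_M$ is wellfounded).** For fixed $z$ the set $\mathcal F_z$ of $OD(S,z)$ functions in $\mathcal F$ is wellorderable. If a nonempty subset of it had no $<_M$-minimal element, we could choose $f_0>_Mf_1>_M\cdots$ in it, and countable completeness would give a $d$ with $f_0(d)>f_1(d)>\cdots$, which is impossible. Now suppose $\emptyset\neq\mathcal X\subseteq\mathcal F$ has no minimal element. For $z$ with $\mathcal X\cap\mathcal F_z\ne\emptyset$ let $f_z$ be the canonically least among the $<_M$-minimal elements of $\mathcal X\cap\mathcal F_z$. For each such $z$ there is $f\in\mathcal X$ with $f<_Mf_z$. If $f\in\mathcal F_{z'}$, then by minimality and linearity $f_{z'}\le_Mf<_Mf_z$. By $\mathrm{DC}_{\mathbb R}$ we get $z_0,z_1,\dots$ with $f_{z_{n+1}}<_Mf_{z_n}$, contradicting countable completeness as before.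

Let $f\mapsto[f]\in\rho$ be the collapse of $(\mathcal F/{=_M},<_M)$ onto an ordinal $\rho$, and let
$$K^*=\{[f]:f\in\mathcal F,\ \forall^*d\ f(d)\in K_d\}\subseteq\rho.$$
Then $\rho$ and $K^*$ are $OD(S)$, and no real $x$ was mentioned.

**Step 3 (the ultraproduct for a real $x$, and Łoś's theorem).** Let $x$ be a real and $\mathfrak M_d=(L_{\omega_1}[K_d,x],\in,K_d,x)$, with $K_d,x$ as constants. The canonical wellorder of $\mathfrak M_d$ has type $\omega_1$, because each $L_\alpha[K_d,x]$, $\alpha<\omega_1$, is a countable initial segment. Let $e_d(\xi)$ be its $\xi$th element. Form the ultraproduct $\mathfrak N$ of $\langle\mathfrak M_d\rangle$ by the cone measure, using the functions $d\mapsto e_d(f(d))$ with $f\in\mathcal F$. The constants are represented, as $d\mapsto e_d^{-1}(K_d)$ and $d\mapsto e_d^{-1}(x)$ are $OD(S,x)$.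

Łoś's theorem holds for $\mathfrak N$ by induction on formulas. The atomic case is the definition, and the Boolean cases use that the cone measure is an ultrafilter. For $\exists u\,\psi$ one direction is clear. For the other, suppose $f_1,\dots,f_k\in\mathcal F$, $f_l\in OD(S,z_l)$, and $\forall^*d\ \mathfrak M_d\models\exists u\,\psi(u,e_d(f_1(d)),\dots,e_d(f_k(d)))$. The function giving the least index $\xi$ of a witness $e_d(\xi)$, and $0$ if there is none, is $OD(S,x,z_1,\dots,z_k)$. Hence it is $OD(S,z)$ for one real $z$ and belongs to $\mathcal F$.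

**Step 4 (its transitive collapse is $L_\rho[K^*,x]$).** If $f\in\mathcal F$ and $e_d(f(d))$ is an ordinal for a cone of $d$, then $d\mapsto e_d(f(d))$ (with value $0$ where this is not an ordinal) is in $\mathcal F$; conversely, if $f'\in\mathcal F$ then $d\mapsto e_d^{-1}(f'(d))$ is in $\mathcal F$. So the ordinals of $\mathfrak N$ are isomorphic to $(\mathcal F/{=_M},<_M)$, i.e. to $\rho$. By Łoś, $\mathfrak N\models\mathrm{ZFC}+V=L[K,x]$. The rank function of $\mathfrak N$ maps its elements into its ordinals and decreases along $\in^{\mathfrak N}$, so $\mathfrak N$ is wellfounded. Let $\bar{\mathfrak N}$ be its transitive collapse, of height $\rho$. The elements of the constant for $K$ are represented by functions whose values lie in $K_d$ on a cone, so this constant collapses to $\{[f]:\forall^*d\ f(d)\in K_d\}=K^*$. Functions in $\mathcal F$ with values in $\omega$ are constant on a cone by countable completeness, so the natural numbers of $\mathfrak N$ are standard and the constant for $x$ collapses to $x$. Hence $\bar{\mathfrak N}=L_\rho[K^*,x]$.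

**Step 5 (reading off the code).** Every $x$ is in $\sigma_d$ for a cone of $d$. So Lemma 12 and Łoś give
$$x\in A\iff\forall^*d\ \mathfrak M_d\models\chi(K_d,x)\iff L_\rho[K^*,x]\models\chi(K^*,x).\tag{4}$$
In detail, Lemma 12 shows that for a cone of $d$ the truth value of $\chi(K_d,x)$ in $\mathfrak M_d$ is that of $x\in A$.

Put $T_0=K^*\cup\{\rho\}$, so that $\rho=\max T_0$ and $K^*=T_0\cap\max T_0$. $T_0$ is $OD(S)$. With
$$\varphi_0(T,x):=\text{“}L_{\max T}[T\cap\max T,x]\models\chi(T\cap\max T,x)\text{”},$$
$(T_0,\varphi_0)$ is an $OD(S)$ $\infty$-Borel code for $A$, by (4). By Lemma 1 there is $T\in\mathbb P\cap OD(T_0)$, so $T\in OD(S)$ is a bounded subset of $\Theta$, such that $(T,\varphi_{\rm loc})$ codes $A$. The formula $\varphi^*=\varphi_{\rm loc}$ does not depend on $A$ or $S$. This proves Theorem A. $\blacksquare$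

## 12. $V=L(\mathbb P)$ and the equality $HOD_{S,x}=HOD_S[x]$

*Proof of Theorem B(1).* From Section 5 on, only $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathbb P)$ was used, and Lemmas 1 and 2 need no more. This is the first sentence. For the second, assume $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal P(\mathbb R))$. If every set of reals is $\infty$-Borel, then $V=L(\mathbb P)$ by Lemma 1, exactly as in the Consequence in Section 3. Conversely, if $V=L(\mathbb P)$, then every set of reals is $h(i,X)$ for some $i\in\bigcup_\gamma I_\gamma$ and some $X\in\mathbb P$. So it is $OD(X)$ with $X$ a set of ordinals, and it is $\infty$-Borel by the first sentence applied with $S=X$. $\blacksquare$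

*Proof of Theorem B(2).* If $T\in HOD_S$ is a set of ordinals, then every element of the transitive class $L[T,x]$ is definable from $T$, $x$ and ordinals, so $L[T,x]\subseteq HOD_{S,x}$. Hence $HOD_S[x]\subseteq HOD_{S,x}$.

For the converse, first let $y\subseteq\lambda$ be an $OD(S,x)$ set of ordinals, say $\alpha\in y\iff\psi(\alpha,S,x,\vec\beta)$ for $\alpha<\lambda$. Replacing $x$ by a variable gives for each $\alpha$ an $OD(S)$ set of reals. By part 1 we may let $T_\alpha$ be the canonically least $OD(S)$ set such that $(T_\alpha,\varphi^*)$ codes $\{x':\psi(\alpha,S,x',\vec\beta)\}$. Then $\langle T_\alpha:\alpha<\lambda\rangle\in HOD_S$ is coded by a set of ordinals $T\in HOD_S$, and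
$$y=\{\alpha<\lambda:L[T_\alpha,x]\models\varphi^*(T_\alpha,x)\}\in L[T,x]\subseteq HOD_S[x].$$
Now let $w\in HOD_{S,x}$ be arbitrary. As $HOD_{S,x}\models\mathrm{ZFC}$, the membership relation on the transitive closure of $\{w\}$ is isomorphic to a relation on an ordinal, which is coded by a set of ordinals $y\in HOD_{S,x}$. By the first case $y\in L[T,x]$ for some set of ordinals $T\in HOD_S$. Since $L[T,x]\models\mathrm{ZFC}$, it contains the transitive collapse of the relation coded by $y$, hence $w$. So $HOD_{S,x}\subseteq HOD_S[x]$. $\blacksquare$
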